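\title{Monotonicity and concavity of the scalar curvature of the Kubo--Mori metric}

\begin{abstract}
We consider the manifold of positive definite $n\times n$ density matrices with the Kubo--Mori (Bogoliubov, canonical correlation) metric. We prove, for every $n$, the conjecture that the scalar curvature does not decrease when a state is replaced by a more mixed one, and we show that it is in fact a strictly concave function of the state. The scalar curvature is a constant minus a sum of values of one function $S$ of three eigenvalues. We prove that $S$ is jointly convex by continuing it analytically along complex lines and determining the sign of its jump across the cuts.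
\end{abstract}

\section{Introduction}

\subsection*{The metric}

Let $\mathcal S_n$ be the set of positive definite complex $n\times n$ matrices $D$ with $\operatorname{Tr}D=1$. It is an open subset of an affine space of real dimension $n^2-1$, and its tangent space at each point consists of the traceless self-adjoint matrices. The \emph{Kubo--Mori metric}, also called the Bogoliubov scalar product or the canonical correlation, is
\begin{equation}\label{eq:metric}
g_D(A,B)=\int_0^\infty \operatorname{Tr}\big(A(D+s)^{-1}B(D+s)^{-1}\big)\,ds .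
\end{equation}
It is the Hessian of the negative von Neumann entropy $\varphi(D)=\operatorname{Tr}D\log D$. Indeed, $d\varphi_D(A)=\operatorname{Tr}A(\log D+\mathbf 1)$, and $\log D=\int_0^\infty\big((1+s)^{-1}-(D+s)^{-1}\big)\,ds$ has derivative $B\mapsto\int_0^\infty (D+s)^{-1}B(D+s)^{-1}\,ds$. For traceless $A$ the relative entropy $\operatorname{Tr}(D+A)\big(\log(D+A)-\log D\big)$ equals $\varphi(D+A)-\varphi(D)-d\varphi_D(A)=\frac12 g_D(A,A)+O(\|A\|^3)$, so $g$ measures how well neighboring states can be told apart.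

We write $\operatorname{Scal}(D)$ for the scalar curvature of $g$ at $D$, normalized so that the unit sphere of dimension $d$ has scalar curvature $d(d-1)$. On a Riemannian manifold of dimension $d$, a small geodesic ball of radius $r$ has $1-\frac{\operatorname{Scal}}{6(d+2)}r^2+O(r^4)$ times the volume of the Euclidean ball, so $\operatorname{Scal}(D)$ records how much room there is near $D$. In the commutative setting this quantity carries no information: on diagonal matrices \eqref{eq:metric} is $\sum_i d\lambda_i^2/\lambda_i$, and $\lambda\mapsto 2\sqrt\lambda$ maps the simplex isometrically onto a piece of a round sphere of radius $2$. On $\mathcal S_n$ the scalar curvature is not constant. Since $g$ is invariant under unitary conjugation, $\operatorname{Scal}(D)$ is a symmetric function of the eigenvalues of $D$, and one can ask how it depends on their spread.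

\subsection*{The order and the conjecture}

A linear map $\Phi$ on the $n\times n$ matrices is \emph{stochastic} if it is positive (it maps positive semidefinite matrices to positive semidefinite matrices), unital and trace-preserving. A state $D_1$ is \emph{more mixed} than $D_2$, written $D_1\succ D_2$, if $D_1=\Phi(D_2)$ for some stochastic $\Phi$. The state $\mathbf 1/n$ is more mixed than every state, by way of $\Phi(B)=(\operatorname{Tr}B)\mathbf 1/n$. For $n=2$ the eigenvalues are $(1\pm r)/2$ with $0\le r<1$, mixing cannot increase $r$, and we will see that $\operatorname{Scal}=-\frac{10}{9}r^2+O(r^4)$ near $r=0$ and $\operatorname{Scal}\to-\infty$ as $r\to1$. This suggests that the scalar curvature behaves like an entropy. Conjecture 6.3 of \cite{geometry} asserts exactly this: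
\begin{quote}
for every $n$ and all $D_1,D_2\in\mathcal S_n$, if $D_1\succ D_2$ then $\operatorname{Scal}(D_1)\ge\operatorname{Scal}(D_2)$.
\end{quote}
The statement is known to hold for $n=2$. For $n=1$ the manifold is a point, so we assume $n\ge2$ throughout.

\subsection*{Results}

\begin{theorem}\label{thm:monotone}
If $D_1,D_2\in\mathcal S_n$ and $D_1\succ D_2$, then $\operatorname{Scal}(D_1)\ge\operatorname{Scal}(D_2)$, with equality if and only if $D_1$ and $D_2$ are unitarily equivalent.
\end{theorem}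

\begin{theorem}\label{thm:concave}
The function $\operatorname{Scal}$ is strictly concave on $\mathcal S_n$. Its maximum is $\frac18(n^2-1)(n^2-4)$, attained only at $D=\mathbf 1/n$, and its range is $\big(-\infty,\frac18(n^2-1)(n^2-4)\big]$.
\end{theorem}

Both theorems come from a formula for the curvature and a convexity theorem in three real variables. Let $\Delta=\{\theta\in\mathbb R^3:\theta_i\ge0,\ \theta_1+\theta_2+\theta_3=1\}$ with the measure $d\theta=d\theta_1\,d\theta_2$, which is invariant under permutations of the coordinates and has total mass $\frac12$. For $x,y,z>0$ let $m(x,y)=\frac{x-y}{\log x-\log y}$, with $m(x,x)=x$, be the logarithmic mean, and put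
\begin{gather*}
I(x,y,z)=\int_\Delta x^{-\theta_1}y^{-\theta_2}z^{-\theta_3}\,d\theta,\qquad
J(x,y,z)=\int_\Delta x^{\theta_1}y^{\theta_2}z^{\theta_3}\,d\theta,\\
W(x,y,z)=\frac{J(x,y,z)^2}{m(x,y)\,m(y,z)\,m(z,x)},\qquad S=I-\tfrac12W .
\end{gather*}
The functions $I$, $W$, $S$ are smooth, symmetric and homogeneous of degree $-1$ on $\mathbb R_+^3$, where $\mathbb R_+=(0,\infty)$. On the diagonal $I=\frac1{2x}$, $J=\frac x2$ and $W=\frac1{4x}$, so
\begin{equation}\label{eq:diagonal}
S(x,x,x)=\frac3{8x}.
\end{equation}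

\begin{theorem}\label{thm:formula}
If $D\in\mathcal S_n$ has eigenvalues $\lambda_1,\dots,\lambda_n$, then
\[
\operatorname{Scal}(D)=\tfrac14(n^2-1)(n^2-2)-\sum_{i\ne j}S(\lambda_i,\lambda_i,\lambda_j)-2\sum_{i<j<k}S(\lambda_i,\lambda_j,\lambda_k).
\]
\end{theorem}

For $x\in\mathbb R_+^3$ and $\xi\in\mathbb R^3$ write $D^2S(x)[\xi,\xi]=\frac{d^2}{dt^2}S(x+t\xi)\big|_{t=0}$.

\begin{theorem}\label{thm:convex}
The function $S$ is jointly convex on $\mathbb R_+^3$. Moreover $D^2S(x)[\xi,\xi]>0$ whenever $\xi$ is not a multiple of $x$.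
\end{theorem}

\subsection*{The idea of the proof}

Mixing replaces the vector of eigenvalues by a convex combination of its permutations, so Theorems~\ref{thm:formula} and~\ref{thm:convex} give Theorem~\ref{thm:monotone} quickly (Section~\ref{sec:order}). The formula is a computation with the third derivative of the entropy (Section~\ref{sec:formula}). The main point is the convexity of $S$. The term $I$ is convex, since each integrand is the exponential of the convex function $-\sum_i\theta_i\log x_i$. The term $-\frac12W$ is not convex, since it equals $-\frac1{8x}$ on the diagonal. So the two terms must be compared, and the Hessian of $W$ is not a pleasant object. We avoid it. The restriction of $S$ to a line, $\phi(t)=S(x+t\xi)$, extends holomorphically to the plane with two real half-lines removed, and Cauchy's formula expresses $\phi''(0)$ through the imaginary part of $\phi$ on these half-lines. By homogeneity and symmetry, all boundary values reduce to the value of $S$ with one argument equal to $-1$,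 and no derivative is left. Section~\ref{sec:qubit} carries this out by hand for $n=2$, Section~\ref{sec:convex} does it for $S$, and Section~\ref{sec:boundary} proves the inequality in two real variables that gives the sign.

\section{The curvature formula}\label{sec:formula}

\subsection{Hessian metrics}

Let $T$ be a symmetric trilinear form on a Euclidean space $(V,g)$. For a basis $(u_a)$ with dual basis $(u^a)$, defined by $g(u_a,u^b)=\delta_{ab}$, put
\[
|T|^2=\sum_{a,b,c}T(u_a,u_b,u_c)\,T(u^a,u^b,u^c),\qquad \tau(w)=\sum_aT(u_a,u^a,w),\qquad |\tau|^2=\sum_a\tau(u_a)\tau(u^a).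
\]
These depend only on the tensor $\sum_au_a\otimes u^a$, the inverse of $g$. Hence they do not depend on the basis, and we may use a basis of the complexification of $V$ if $g$ and $T$ are extended complex multilinearly.

\begin{lemma}\label{lem:hessian}
Let $\varphi$ be a smooth function on an open subset of a real affine space whose Hessian $g$ is positive definite, and let $T$ be the third derivative of $\varphi$. Then the metric $g$ has scalar curvature $\frac14\big(|T|^2-|\tau|^2\big)$.
\end{lemma}

\begin{proof}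
In affine coordinates $g_{ab}=\varphi_{ab}$, so $\Gamma_{ab,c}=g(\nabla_a\partial_b,\partial_c)=\frac12(\partial_ag_{bc}+\partial_bg_{ac}-\partial_cg_{ab})=\frac12\varphi_{abc}$. Since $\nabla g=0$, we have $g(\nabla_a\nabla_b\partial_c,\partial_d)=\partial_a\Gamma_{bc,d}-g^{ef}\Gamma_{bc,e}\Gamma_{ad,f}$. Let $R(\partial_a,\partial_b)=\nabla_a\nabla_b-\nabla_b\nabla_a$. The fourth derivatives $\partial_a\Gamma_{bc,d}=\partial_b\Gamma_{ac,d}=\frac12\varphi_{abcd}$ cancel, and
\[
g\big(R(\partial_a,\partial_b)\partial_c,\partial_d\big)=\tfrac14g^{ef}\big(\varphi_{ace}\varphi_{bdf}-\varphi_{bce}\varphi_{adf}\big).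
\]
The scalar curvature is $\sum_{a,b}g(R(e_a,e_b)e_b,e_a)$ over an orthonormal basis, that is, the contraction with $g^{bc}g^{ad}$. The first product contracts to $|T|^2$ and the second to $|\tau|^2$.
\end{proof}

\subsection{Removing the trace condition}

The condition $\operatorname{Tr}A=0$ couples the diagonal entries of $A$, so the tangent space of $\mathcal S_n$ has no convenient basis. On the cone of all positive definite matrices, of dimension $N=n^2$, the matrix units are available. Let $\tilde g,\tilde T,\tilde\tau$ be the objects defined by $\varphi(D)=\operatorname{Tr}D\log D$ on the cone, and $g,T,\tau$ those defined by its restriction to $\mathcal S_n$. Then $\tilde g$ is given by \eqref{eq:metric} for all self-adjoint $A,B$, and $g,T$ are the restrictions of $\tilde g,\tilde T$ to traceless matrices.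

Fix $D\in\mathcal S_n$. Since $\int_0^\infty D(D+s)^{-2}\,ds=\mathbf 1$, we have $\tilde g_D(D,A)=\operatorname{Tr}A$, so $D$ is a unit vector orthogonal to the traceless matrices. Substituting $s\mapsto ts$ in \eqref{eq:metric} gives $\tilde g_{tD}=t^{-1}\tilde g_D$, and differentiating at $t=1$ gives $\tilde T(D,A,B)=-\tilde g(A,B)$. Take an orthonormal basis $e_0=D,e_1,\dots,e_{N-1}$. Then $\tilde T_{0ab}=-\delta_{ab}$ for all $a,b$. The components of $\tilde T$ with exactly one index $0$ contribute $3(N-1)$ to $|\tilde T|^2$, those with exactly two vanish, and $\tilde T_{000}^2=1$. Also $\tilde\tau_0=-N$, and $\tilde\tau_i=\tilde T_{00i}+\tau_i=\tau_i$ for $i\ge1$. Thus $|\tilde T|^2=|T|^2+3N-2$ and $|\tilde\tau|^2=|\tau|^2+N^2$, and Lemma~\ref{lem:hessian} gives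
\begin{equation}\label{eq:cone}
\operatorname{Scal}(D)=\tfrac14(N-1)(N-2)+\tfrac14\big(|\tilde T|^2-|\tilde\tau|^2\big).
\end{equation}

\subsection{Computation in an eigenbasis}

For $x,y,z>0$ define the continuous symmetric functions
\[
L(x,y)=\int_0^\infty\frac{ds}{(s+x)(s+y)}=\frac1{m(x,y)},\qquad b(x,y,z)=\int_0^\infty\frac{ds}{(s+x)(s+y)(s+z)},
\]
and put $p(x,y)=x\,b(x,x,y)/L(x,y)$. Since $L(x,x)=1/x$ and $b(x,x,x)=1/(2x^2)$, we have $p(x,x)=\frac12$. Since $b(x,x,y)=-\partial_xL(x,y)$, we have $p=-x\,\partial_x\log L$, so for $x\ne y$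
\begin{equation}\label{eq:p}
p(x,y)=\frac{x}{x-y}-\frac1{\log x-\log y}=\frac{x-m(x,y)}{x-y}.
\end{equation}
It follows that $p(x,y)+p(y,x)=1$, and $0<p<1$ because $p$ is positive by definition. A subscript such as $L_{ij}$ or $b_{ijk}$ means evaluation at the corresponding eigenvalues of $D$.

Work in an eigenbasis of $D$. Differentiating \eqref{eq:metric} in the direction $C$ replaces one factor $R_s=(D+s)^{-1}$ by $-R_sCR_s$. Therefore
\[
\tilde g(A,B)=\sum_{i,j}L_{ij}A_{ij}B_{ji},\qquad
\tilde T(A,B,C)=-\sum_{i,j,k}b_{ijk}\big(A_{ij}B_{jk}C_{ki}+A_{ij}C_{jk}B_{ki}\big).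
\]
The matrix units $E_{ij}$ form a basis of the complexified tangent space of the cone, and the dual of $E_{ij}$ is $E_{ji}/L_{ij}$.

\emph{The norm of $\tilde T$.} Transposing $A,B,C$ interchanges the two terms of $\tilde T(A,B,C)$, so $\tilde T$ takes the same value on $(E_{ji},E_{lk},E_{rm})$ as on $(E_{ij},E_{kl},E_{mr})$. Hence $|\tilde T|^2$ is the sum over all six indices of $(a_1+a_2)^2/(L_{ij}L_{kl}L_{mr})$, where
\[
-\tilde T(E_{ij},E_{kl},E_{mr})=a_1+a_2,\qquad a_1=b_{ijl}\,\delta_{jk}\delta_{lm}\delta_{ri},\qquad a_2=b_{ijr}\,\delta_{jm}\delta_{rk}\delta_{li}.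
\]
Each of $a_1^2$ and $a_2^2$ contributes $\sum_{i,j,k}W^0_{ijk}$, where $W^0(x,y,z)=\frac{b(x,y,z)^2}{L(x,y)L(y,z)L(z,x)}$. The product $a_1a_2$ vanishes unless $j=k=r=i=l=m$, and $b_{iii}^2/L_{ii}^3=1/(4\lambda_i)$. So
\[
|\tilde T|^2=2\sum_{i,j,k}W^0_{ijk}+\frac12\sum_i\frac1{\lambda_i}.
\]

\emph{The norm of $\tilde\tau$.} We have $\tilde T(E_{ij},E_{ji},C)=-b_{iij}C_{ii}-b_{ijj}C_{jj}$. Dividing by $L_{ij}$ and summing over $i,j$ gives $\tilde\tau(C)=-2\sum_iC_{ii}\lambda_i^{-1}\sum_jp_{ij}$. Only the $E_{ii}$ contribute to $|\tilde\tau|^2$, and the dual of $E_{ii}$ is $\lambda_iE_{ii}$. So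
\[
|\tilde\tau|^2=4\sum_{i,j,k}\frac{p_{ij}p_{ik}}{\lambda_i}=\frac43\sum_{i,j,k}Q_{ijk},
\]
where we have symmetrized the summand by renaming indices:
\[
Q(x,y,z)=\frac{p(x,y)p(x,z)}x+\frac{p(y,z)p(y,x)}y+\frac{p(z,x)p(z,y)}z .
\]
With these two norms, \eqref{eq:cone} becomes
\begin{equation}\label{eq:scalQ}
\operatorname{Scal}(D)=\tfrac14(N-1)(N-2)-\frac13\sum_{i,j,k}\Big(Q-\frac32W^0\Big)_{ijk}+\frac18\sum_i\frac1{\lambda_i}.
\end{equation}

\subsection{Divided differences of the exponential}

It remains to show that $Q-\frac32W^0=S$. The symmetrization pays off here: $Q$ contains a copy of $W^0$, and what is left is the convex function $I$. The natural variables are the logarithms, and we allow them to be complex because this is needed later. For $X,Y,Z\in\mathbb C$ put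
\[
\exp[X,Y]=\int_0^1e^{rX+(1-r)Y}\,dr,\qquad \exp[X,Y,Z]=\int_\Delta e^{\theta_1X+\theta_2Y+\theta_3Z}\,d\theta .
\]
These are entire symmetric functions. By the Hermite--Genocchi formula they are the divided differences of $\exp$:
\begin{equation}\label{eq:HG}
(X-Y)\exp[X,Y]=e^X-e^Y,\qquad (X-Z)\exp[X,Y,Z]=\exp[X,Y]-\exp[Y,Z].
\end{equation}
For the second identity, put $\theta_2=1-r$, integrate over $\theta_1\in[0,r]$ to get $e^{(1-r)Y}(e^{rX}-e^{rZ})$, and then integrate over $r\in[0,1]$. If $x,y,z>0$ have logarithms $X,Y,Z$, then $m(x,y)=\exp[X,Y]$, $J=\exp[X,Y,Z]$, and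
\begin{equation}\label{eq:IW}
I=\exp[-X,-Y,-Z],\qquad W=\frac{\exp[X,Y,Z]^2}{\exp[X,Y]\exp[Y,Z]\exp[Z,X]} .
\end{equation}
For complex $X,Y,Z$ we take \eqref{eq:IW} as the definition of $I$ and $W$.

\begin{lemma}\label{lem:closed}
Let $X,Y,Z\in\mathbb C$ be such that $x=e^X$, $y=e^Y$, $z=e^Z$ are pairwise distinct. Put $\alpha=x-y$, $\beta=y-z$, $\gamma=z-x$ and $u=X-Y$, $v=Y-Z$, $w=Z-X$. Then
\[
I=-\frac1{xuw}-\frac1{yuv}-\frac1{zvw},\qquad
W=\frac{(u\beta-v\alpha)^2}{\alpha\beta\gamma\,uvw}=-\frac1{uvw}\Big(\frac{u^2}\alpha+\frac{v^2}\beta+\frac{w^2}\gamma\Big).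
\]
\end{lemma}

\begin{proof}
By \eqref{eq:HG}, $I=\frac1w\big(\frac{y^{-1}-x^{-1}}{u}-\frac{z^{-1}-y^{-1}}{v}\big)$, and the coefficient of $y^{-1}$ is $\frac{u+v}{uvw}=-\frac1{uv}$. Again by \eqref{eq:HG}, $\exp[X,Y,Z]=-\frac1w\big(\frac\alpha u-\frac\beta v\big)=\frac{u\beta-v\alpha}{uvw}$, while the denominator of $W$ is $\frac{\alpha\beta\gamma}{uvw}$. This gives the first form of $W$. Since $\gamma=-\alpha-\beta$ and $w=-u-v$,
\[
u^2\beta\gamma+v^2\gamma\alpha+w^2\alpha\beta=-u^2\beta^2-v^2\alpha^2+2uv\alpha\beta=-(u\beta-v\alpha)^2,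
\]
which gives the second form.
\end{proof}

\begin{lemma}\label{lem:Q}
On $\mathbb R_+^3$ we have $W^0=W$ and $Q=W+I$. Hence $Q-\frac32W^0=S$.
\end{lemma}

\begin{proof}
All functions are continuous, so we may take $x,y,z$ distinct and use the notation of Lemma~\ref{lem:closed}. Subtracting integrands gives $L(x,y)-L(y,z)=(z-x)\,b(x,y,z)$. So $b=\frac1\gamma\big(\frac u\alpha-\frac v\beta\big)=\frac{u\beta-v\alpha}{\alpha\beta\gamma}$, and dividing $b^2$ by $\frac{uvw}{\alpha\beta\gamma}$ gives the first form of $W$. By \eqref{eq:p}, $p(x,y)=\frac x\alpha-\frac1u$ and $p(x,z)=-\frac x\gamma+\frac1w$. Multiplying out, and permuting cyclically,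
\begin{align*}
\frac{p(x,y)p(x,z)}x&=-\frac x{\gamma\alpha}+\frac1{\alpha w}+\frac1{\gamma u}-\frac1{xuw},\\
\frac{p(y,z)p(y,x)}y&=-\frac y{\alpha\beta}+\frac1{\beta u}+\frac1{\alpha v}-\frac1{yuv},\\
\frac{p(z,x)p(z,y)}z&=-\frac z{\beta\gamma}+\frac1{\gamma v}+\frac1{\beta w}-\frac1{zvw}.
\end{align*}
The first column sums to $-\frac{x\beta+y\gamma+z\alpha}{\alpha\beta\gamma}=0$. The last column sums to $I$. In the middle columns the coefficient of $\frac1\alpha$ is $\frac{v+w}{vw}=-\frac{u^2}{uvw}$, those of $\frac1\beta$ and $\frac1\gamma$ are $-\frac{v^2}{uvw}$ and $-\frac{w^2}{uvw}$, and the sum is the second form of $W$.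
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
By Lemma~\ref{lem:Q} the triple sum in \eqref{eq:scalQ} is $\frac13\sum_{i,j,k}S_{ijk}$, and by \eqref{eq:diagonal} the last term of \eqref{eq:scalQ} cancels the terms with $i=j=k$. Each ordered pair $i\ne j$ gives the three index triples $(i,i,j)$, $(i,j,i)$, $(j,i,i)$ with value $S(\lambda_i,\lambda_i,\lambda_j)$, and each set $i<j<k$ gives six triples.
\end{proof}

The terms with two distinct indices combine in pairs. Let $H(x,y)=S(x,x,y)+S(x,y,y)$, $p=p(x,y)$ and $q=p(y,x)=1-p$. From the definitions, $Q(x,x,y)=\frac px+\frac{q^2}y$ and $W^0(x,x,y)=x\,b(x,x,y)^2/L(x,y)^2=\frac{p^2}x$. Adding the same expressions with $x,y$ interchanged,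
\begin{equation}\label{eq:H}
H(x,y)=\frac{p-\frac12p^2}x+\frac{q-\frac12q^2}y=\frac{1-q^2}{2x}+\frac{1-p^2}{2y}.
\end{equation}

\section{Convexity from boundary values, and the case $n=2$}\label{sec:qubit}

For $n=2$ Theorem~\ref{thm:formula} reads $\operatorname{Scal}=\frac32-H(x,y)$ with $x+y=1$. Put $x=\frac{1+r}2$, $y=\frac{1-r}2$. Then $p=\frac12+\delta$ and $q=\frac12-\delta$ with $\delta=\frac1{2r}-\frac1{2\operatorname{artanh}r}=\frac r6+O(r^3)$. From \eqref{eq:H}, $(1-r^2)H=2-(p^2+q^2)-r(p^2-q^2)=\frac32-2\delta^2-2r\delta$, so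
\[
\operatorname{Scal}=\frac{2\delta(\delta+r)-\frac32r^2}{1-r^2}=-\frac{10}9r^2+O(r^4).
\]
We now prove that $H$ is strictly convex on the segment $x+y=1$, by the method that also works in general.

The tool is the following consequence of Cauchy's theorem. Near $t=0$ the function $\frac1{s-t}$ is convex if $s>0$ and concave if $s<0$. A function holomorphic off the real axis and of moderate growth is a superposition of such fractions, with weight $\frac1\pi\operatorname{Im}\phi(s+i0)$. So it is convex at $0$ if the weight has the sign of $s$.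

\begin{lemma}\label{lem:cauchy}
Let $\varepsilon_0>0$, let $t_1,\dots,t_k$ be distinct real numbers with $|t_i|\ge\varepsilon_0$, and let $\phi$ be holomorphic on $\mathbb C\setminus\{s\in\mathbb R:|s|\ge\varepsilon_0\}$ with $\phi(\bar t)=\overline{\phi(t)}$. Assume:
\begin{itemize}
\item[(a)] $\phi$ extends continuously from the open upper half plane to $\mathbb R\setminus\{t_1,\dots,t_k\}$, with boundary values $\phi(s+i0)$;
\item[(b)] $(t-t_i)\phi(t)\to0$ as $t\to t_i$ with $\operatorname{Im}t>0$, for each $i$;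
\item[(c)] $\phi$ is bounded on $\{\operatorname{Im}t>0,\ |t|>R_0\}$ for some $R_0$;
\item[(d)] $s\operatorname{Im}\phi(s+i0)\ge0$ for all real $s\notin\{t_1,\dots,t_k\}$.
\end{itemize}
Then
\begin{equation}\label{eq:cauchy}
\phi''(0)=\frac2\pi\int_{|s|\ge\varepsilon_0}\frac{\operatorname{Im}\phi(s+i0)}{s^3}\,ds\ \ge0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $f(t)=\phi(t)/t^3$, fix $0<\varepsilon<\varepsilon_0$, and let $\Omega$ be the set of $t$ with $\operatorname{Im}t>0$, $\varepsilon<|t|<R$ and $|t-t_i|>\delta$ for all $i$, where $R$ is large and $\delta$ is small. For $\eta>0$ the function $f(t+i\eta)$ is holomorphic near $\overline\Omega$, so its integral over $\partial\Omega$ vanishes. Moving a point of $\overline\Omega$ upward does not bring it closer to $0$ or to any $t_i$, so by (a) $f(t+i\eta)\to f(t)$ uniformly on $\partial\Omega$ as $\eta\to0$, and $\int_{\partial\Omega}f\,dt=0$. The boundary consists of real segments, traversed from left to right; the semicircle $C^+$ of radius $\varepsilon$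 about $0$, traversed clockwise; the semicircles of radius $\delta$, whose contribution tends to $0$ as $\delta\to0$ by (b); and the semicircle of radius $R$, whose contribution is $O(R^{-2})$ by (c). Orient $C^+$ and the lower semicircle $C^-$ counterclockwise. Since $f(\bar t)=\overline{f(t)}$, we have $\int_{C^-}f\,dt=-\overline{\int_{C^+}f\,dt}$, so $2i\operatorname{Im}\int_{C^+}f\,dt=\oint_{|t|=\varepsilon}f\,dt=\pi i\,\phi''(0)$. Taking imaginary parts in $\int_{\partial\Omega}f\,dt=0$, the integral of $s^{-3}\operatorname{Im}\phi(s+i0)$ over the segments tends to $\frac\pi2\phi''(0)$. The integrand is nonnegative by (d) and vanishes for $|s|<\varepsilon_0$, so monotone convergence gives \eqref{eq:cauchy}.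
\end{proof}

Hypothesis (b) cannot be dropped: $\phi(t)=-\frac1{1-t}$ satisfies (a), (c), (d) with real boundary values, and $\phi''(0)=-2$. The functions we meet are homogeneous of degree $-1$, so they are at the edge of (b), and they satisfy it thanks to a logarithmic factor.

\begin{example}\label{ex:qubit}
Fix $x_0,y_0>0$ with $x_0+y_0=1$, let $x=x_0+t$, $y=y_0-t$, and let $\operatorname{Log}$ be the principal logarithm. With $u=\operatorname{Log}x-\operatorname{Log}y$, formula \eqref{eq:p} reads $p=\frac1{1-e^{-u}}-\frac1u$, which is holomorphic in the strip $|\operatorname{Im}u|<2\pi$. For $\operatorname{Im}t>0$ the points $x$ and $y$ lie in opposite half planes and $0<\operatorname{Im}u<2\pi$. So \eqref{eq:H} continues $\phi(t)=H(x_0+t,y_0-t)$ holomorphically to $\mathbb C\setminus\big((-\infty,-x_0]\cup[y_0,\infty)\big)$. We check the hypotheses of Lemma~\ref{lem:cauchy} with $t_1=-x_0$, $t_2=y_0$. On the two cuts $\operatorname{Im}u\to\pi$, which gives (a). As $t\to-x_0$ we have $\operatorname{Re}u\to-\infty$,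 so $p\to0$, $q\to1$, and $xH\to0$ by the first form of \eqref{eq:H}; at $y_0$ the roles of $(x,p)$ and $(y,q)$ are interchanged. This is (b). As $t\to\infty$ we have $e^u=x/y\to-1$, so $u\to i\pi$, $p$ and $q$ stay bounded, and $\phi\to0$, which is (c).

For (d) let $s<-x_0$. Then $x=-\rho<0$ is approached from above. Write $y=\rho\eta$, $Y=\log\eta$ and $N_Y=Y^2+\pi^2$. Then $u=i\pi-Y$,
\[
p=\frac1{1+\eta}+\frac{Y+i\pi}{N_Y},\qquad q=\frac\eta{1+\eta}-\frac{Y+i\pi}{N_Y},\qquad \rho H=\frac{q^2-1}2+\frac{1-p^2}{2\eta},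
\]
and, using $\operatorname{Im}(\zeta^2)=2\operatorname{Re}\zeta\operatorname{Im}\zeta$,
\[
-\operatorname{Im}\rho H=\frac\pi{N_Y}\Big[\frac\eta{1+\eta}-\frac Y{N_Y}+\frac1{\eta(1+\eta)}+\frac Y{\eta N_Y}\Big]
=\frac{\pi}{N_Y\,\eta(1+\eta)}\Big[\eta^2+1-\frac Y{N_Y}(\eta^2-1)\Big].
\]
This is positive because $|Y|/N_Y\le\frac1{2\pi}<1$. For $s>y_0$ the coordinate $y$ is negative and approached from below, so by the symmetry of $H$ the boundary value is the complex conjugate of one of the values just computed, and its imaginary part is positive. Thus (d) holds with strict inequality on both cuts, and $\phi''(0)>0$. The function $\operatorname{Scal}=\frac32-H$ is even and strictly concave in $r\in(-1,1)$, hence strictly decreasing in $|r|$.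
\end{example}

\section{Convexity of $S$}\label{sec:convex}

For $n\ge3$ the terms $S(\lambda_i,\lambda_j,\lambda_k)$ appear, and we apply the same method to $S$ itself. A line now has up to three branch points and more sign patterns, and the boundary inequality has two real parameters instead of one.

\subsection{The continuation}

On a complex line the coordinates lie in the upper or the lower half plane, so their principal logarithms differ by less than $2\pi$ in imaginary part. This is exactly the range in which $W$ has no poles. Let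
\[
U=\{(X,Y,Z)\in\mathbb C^3:\ |\operatorname{Im}(X-Y)|,\ |\operatorname{Im}(Y-Z)|,\ |\operatorname{Im}(Z-X)|<2\pi\},
\]
and let $F=I-\frac12W$ on $U$, with $I,W$ given by \eqref{eq:IW}. By \eqref{eq:HG}, $\exp[X,Y]=0$ only if $X-Y\in2\pi i\mathbb Z\setminus\{0\}$. So $F$ is holomorphic on $U$, including the points where two coordinates coincide. It is symmetric, it satisfies $F(\bar X,\bar Y,\bar Z)=\overline{F(X,Y,Z)}$, and $S(x,y,z)=F(\log x,\log y,\log z)$ for $x,y,z>0$. Adding $\kappa\in\mathbb C$ to all arguments preserves $U$ and multiplies $\exp[\,\cdot\,]$ by $e^\kappa$, so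
\begin{equation}\label{eq:shift}
F(X+\kappa,Y+\kappa,Z+\kappa)=e^{-\kappa}F(X,Y,Z).
\end{equation}
This is the homogeneity of $S$, now with complex scalars. The next proposition is proved in Section~\ref{sec:boundary}.

\begin{proposition}\label{prop:boundary}
For all real $X,Y,Z$ we have $\operatorname{Im}F(X+i\pi,Y,Z)<0$.
\end{proposition}

Fix $x\in\mathbb R_+^3$. For $\xi\in\mathbb R^3$ and real $s\ne0$ with $x_i+s\xi_i\ne0$ for all $i$, put
\[
B_\xi(s)=F(X_1,X_2,X_3),\qquad X_i=\begin{cases}\log|x_i+s\xi_i| & \text{if } x_i+s\xi_i>0,\\ \log|x_i+s\xi_i|-i\pi\operatorname{sgn}s&\text{if }x_i+s\xi_i<0.\end{cases}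
\]
The point $(X_1,X_2,X_3)$ lies in $U$, since the imaginary parts differ by $0$ or $\pm\pi$. These will be the boundary values of $S$ along the line $x+t\xi$.

\begin{lemma}\label{lem:sign}
We have $s\operatorname{Im}B_\xi(s)\ge0$, with strict inequality if the coordinates of $x+s\xi$ do not all have the same sign.
\end{lemma}

\begin{proof}
Let $s>0$, let $\ell_i=\log|x_i+s\xi_i|$, and use the symmetry of $F$ to put the negative coordinates first. If none is negative, $B_\xi(s)$ is real. If one is negative, $B_\xi(s)=\overline{F(\ell_1+i\pi,\ell_2,\ell_3)}$. If two are negative, \eqref{eq:shift} with $\kappa=-i\pi$ gives $B_\xi(s)=-F(\ell_1,\ell_2,\ell_3+i\pi)$. In both cases $\operatorname{Im}B_\xi(s)>0$ by Proposition~\ref{prop:boundary}. If three are negative, $B_\xi(s)=-F(\ell_1,\ell_2,\ell_3)$ is real. For $s<0$ each value is replaced by its complex conjugate.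
\end{proof}

\subsection{Generic directions}

Call $\xi\in\mathbb R^3$ \emph{generic} if all $\xi_i\ne0$ and the numbers $t_i=-x_i/\xi_i$ are distinct. The other $\xi$ lie in finitely many planes, so generic vectors are dense. Some such condition is needed: for $\xi=-x$ we have $S(x+t\xi)=S(x)/(1-t)$, which violates hypothesis (b) of Lemma~\ref{lem:cauchy} whenever $S(x)\ne0$.

\begin{lemma}\label{lem:generic}
If $\xi$ is generic, then $D^2S(x)[\xi,\xi]=\frac2\pi\int_{\mathbb R}s^{-3}\operatorname{Im}B_\xi(s)\,ds$.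
\end{lemma}

\begin{proof}
Let $\phi(t)=F\big(\operatorname{Log}(x_1+t\xi_1),\operatorname{Log}(x_2+t\xi_2),\operatorname{Log}(x_3+t\xi_3)\big)$ and $\varepsilon_0=\min_i|t_i|$. For $\operatorname{Im}t\ne0$ each $x_i+t\xi_i$ is nonreal, and its logarithm has imaginary part in $(-\pi,\pi)$. For real $|s|<\varepsilon_0$ each $x_i+s\xi_i=x_i(1-s/t_i)$ is positive, and $\phi(s)=S(x+s\xi)$. So $\phi$ is holomorphic on the domain of Lemma~\ref{lem:cauchy}, $\phi(\bar t)=\overline{\phi(t)}$, and $\phi''(0)=D^2S(x)[\xi,\xi]$. We check (a)--(d).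

(a) and (d). Let $t\to s\in\mathbb R\setminus\{t_1,t_2,t_3\}$ from above. If $s>0$ and $x_i+s\xi_i<0$, then $\xi_i<0$, so $x_i+t\xi_i$ approaches the negative axis from below and its logarithm tends to $\log|x_i+s\xi_i|-i\pi$. If $s<0$ and $x_i+s\xi_i<0$, then $\xi_i>0$ and the limit is $\log|x_i+s\xi_i|+i\pi$. So the three logarithms extend continuously with values in $U$, and $\phi(s+i0)=B_\xi(s)$ for $s\ne0$. Lemma~\ref{lem:sign} gives (d).

(b). By symmetry take $i=1$. Let $\zeta=x_1+t\xi_1\to0$ and $X=\operatorname{Log}\zeta$, so that $|X|\to\infty$ and $\zeta X\to0$. Since $t_2,t_3\ne t_1$, the other two logarithms $Y,Z$ have finite limits $Y_0,Z_0$ with $|\operatorname{Im}(Y_0-Z_0)|\le\pi$; in particular $\exp[Y_0,Z_0]\ne0$. By \eqref{eq:HG},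
\[
\zeta I=\frac1{Z-X}\Big(\frac{1-\zeta e^{-Y}}{Y-X}-\zeta\exp[-Y,-Z]\Big)\to0 .
\]
Also $X\exp[X,Y]=\frac X{X-Y}(\zeta-e^Y)\to-e^{Y_0}$, $X\exp[Z,X]\to-e^{Z_0}$, and $X\exp[X,Y,Z]=\frac X{X-Z}\big(\exp[X,Y]-\exp[Y,Z]\big)\to-\exp[Y_0,Z_0]$. Multiplying the numerator and denominator of $W$ by $X^2$, we see that $W\to e^{-Y_0-Z_0}\exp[Y_0,Z_0]$. Hence $\zeta\phi(t)\to0$, and $\zeta=\xi_1(t-t_1)$.

(c). Let $\omega_i=\log|\xi_i|$ if $\xi_i>0$ and $\omega_i=\log|\xi_i|-i\pi$ if $\xi_i<0$, so that $e^{\omega_i}=\xi_i$ and $\omega\in U$. For $\operatorname{Im}t>0$ the numbers $\operatorname{Log}(x_i+t\xi_i)$ and $\operatorname{Log}t+\omega_i$ have imaginary parts in the same interval, $(0,\pi)$ or $(-\pi,0)$. Their difference has imaginary part in $(-\pi,\pi)$ and exponential $1+\frac{x_i}{t\xi_i}$, so it equals $\operatorname{Log}\big(1+\frac{x_i}{t\xi_i}\big)$ and tends to $0$ as $|t|\to\infty$. By \eqref{eq:shift} and the continuity of $F$ at $\omega$, $t\phi(t)\to F(\omega)$, so $\phi(t)=O(1/|t|)$.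
\end{proof}

\subsection{All directions}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
By Lemmas~\ref{lem:sign} and~\ref{lem:generic}, $D^2S(x)[\xi,\xi]\ge0$ for generic $\xi$, hence for all $\xi$ by continuity. So $S$ is convex.

Density alone loses strictness, so we pass to the limit inside the integral. Let $\xi$ be arbitrary and let $\xi^{(k)}\to\xi$ be generic. If $s\ne0$ and no coordinate of $x+s\xi$ vanishes, which excludes finitely many $s$, then the signs of the coordinates of $x+s\xi^{(k)}$ agree with those of $x+s\xi$ for large $k$, and $B_{\xi^{(k)}}(s)\to B_\xi(s)$ by the continuity of $F$ on $U$. The integrands are nonnegative, so Fatou's lemma gives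
\[
D^2S(x)[\xi,\xi]=\lim_kD^2S(x)[\xi^{(k)},\xi^{(k)}]\ge\frac2\pi\int_{\mathbb R}s^{-3}\operatorname{Im}B_\xi(s)\,ds .
\]
Suppose that $\xi$ is not a multiple of $x$. Then the ratios $\xi_i/x_i$ are not all equal, so there are $i,j$ with $\xi_i\ne0$ and $\xi_i/x_i\ne\xi_j/x_j$. At $s=-x_i/\xi_i\ne0$ the $i$th coordinate of $x+s\xi$ changes sign and the $j$th does not vanish. On a short interval on one side of this point the two coordinates have opposite signs, so the integrand is positive almost everywhere on it by Lemma~\ref{lem:sign}. Hence $D^2S(x)[\xi,\xi]>0$.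
\end{proof}

\section{The boundary inequality}\label{sec:boundary}

We prove Proposition~\ref{prop:boundary}. By \eqref{eq:shift} with real $\kappa$ we may take $X=0$, and by symmetry $Y\ge Z$.

\subsection{Reduction to an elementary function}

Let first $Y>Z$, and put $y=e^Y$, $z=e^Z$, $N_Y=Y^2+\pi^2$, $N_Z=Z^2+\pi^2$. Apply Lemma~\ref{lem:closed} at $(i\pi,Y,Z)$, where $x=-1$, $u=-(Y-i\pi)$, $v=Y-Z$, $w=Z-i\pi$, $\alpha=-(1+y)$, $\gamma=1+z$:
\begin{align*}
I&=\frac{-1}{(Y-i\pi)(Z-i\pi)}+\frac1{Y-Z}\Big[\frac{e^{-Y}}{Y-i\pi}-\frac{e^{-Z}}{Z-i\pi}\Big],\\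
W&=\frac{(Y-Z)/(y-z)}{(Y-i\pi)(Z-i\pi)}+\frac1{Y-Z}\Big[\frac{Z-i\pi}{(1+z)(Y-i\pi)}-\frac{Y-i\pi}{(1+y)(Z-i\pi)}\Big].
\end{align*}
From $\frac1{Y-i\pi}=\frac{Y+i\pi}{N_Y}$ we get the imaginary parts $\frac\pi{N_Y}$ of $\frac1{Y-i\pi}$, $\frac{\pi(Y+Z)}{N_YN_Z}$ of $\frac1{(Y-i\pi)(Z-i\pi)}$, and $\frac{\pi(Z-Y)}{N_Y}$ of $\frac{Z-i\pi}{Y-i\pi}$; the remaining two follow by interchanging $Y$ and $Z$. Therefore, with $\nu(t)=\frac{t^2+\pi^2}{1+e^t}$,
\[
-\frac{N_YN_Z}\pi\operatorname{Im}I=Y+Z+\frac{N_Ye^{-Z}-N_Ze^{-Y}}{Y-Z},\qquad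
-\frac{N_YN_Z}\pi\operatorname{Im}W=\nu(Y)+\nu(Z)-\frac{Y^2-Z^2}{y-z}.
\]
Write $Y=c+h$, $Z=c-h$ with $h>0$, and $K=c^2+h^2+\pi^2$. Then $N_Y=K+2ch$, $N_Z=K-2ch$, $N_Ye^{-Z}-N_Ze^{-Y}=e^{-c}(2K\sinh h+4ch\cosh h)$ and $y-z=2e^c\sinh h$. So $\psi=-\frac1\pi e^cN_YN_Z\operatorname{Im}F(i\pi,Y,Z)$ is given by
\begin{equation}\label{eq:psi}
\psi=K\frac{\sinh h}h+2c\cosh h+c\frac h{\sinh h}+2ce^c-\frac{e^c}2\big[\nu(Y)+\nu(Z)\big].
\end{equation}
By continuity \eqref{eq:psi} holds at $h=0$ if $\frac{\sinh h}h$ is read as $1$. We must show that $\psi>0$ for $c\in\mathbb R$, $h\ge0$.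

For $c\le0$ the three middle terms are negative, but $e^c\le1$, and the first term absorbs them after completing the square. For $c\ge0$ only the last term is negative, but it carries the factor $e^c$; we then distinguish $Z\ge0$, where $\nu(Z)$ is bounded, from $Z<0$, where it grows quadratically. We use $9.86<\pi^2<9.87$, $2.7<e<2.72$, the bound $re^{-r}\le1/e$ for real $r$, and
\begin{equation}\label{eq:nu}
\nu(t)\le\tfrac12\pi^2\quad(t\ge0),\qquad \nu(t)\le t^2+\pi^2\quad(t\in\mathbb R).
\end{equation}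
The first inequality is equivalent to $2t^2\le\pi^2(e^t-1)$, which follows from $e^t-1\ge t^2/2$.

\subsection{The case $c\le0$}

Let $a=-c\ge0$ and $\eta=e^{-a}\le1$. Put $\Lambda=(1+y)(1+z)=1+2\eta\cosh h+\eta^2$. Since $N_Y(1+z)+N_Z(1+y)=2K(1+\eta\cosh h)+4ah\eta\sinh h$,
\[
\frac\eta2\big[\nu(Y)+\nu(Z)\big]=\eta K\,\frac{1+\eta\cosh h}\Lambda+\eta ah\,\frac{2\eta\sinh h}\Lambda .
\]
The first quotient is at most $\frac1{1+\eta}$, because $(1+\eta\cosh h)(1+\eta)-\Lambda=\eta(1-\eta)(1-\cosh h)\le0$. The second is at most $\frac{\sinh h}{1+\cosh h}=\tanh\frac h2\le\frac h2$, because $1+\eta^2\ge2\eta$. Now $\frac\eta{1+\eta}\le\min(\eta,\frac12)$, $a\eta\le1/e$, and $a^2\eta=4\big(\frac a2e^{-a/2}\big)^2\le4/e^2$. Hence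
\[
\frac\eta2\big[\nu(Y)+\nu(Z)\big]\le\frac4{e^2}+\frac{h^2+\pi^2}2+\frac{h^2}{2e}.
\]
For the first three terms of \eqref{eq:psi}, let $\mu=\frac{h\cosh h}{\sinh h}+\frac{h^2}{2\sinh^2h}$. Then
\[
K\frac{\sinh h}h-2a\cosh h-a\frac h{\sinh h}=\frac{\sinh h}h\big[(a-\mu)^2+h^2+\pi^2-\mu^2\big],
\]
and, since $\cosh^2h=1+\sinh^2h$,
\[
\mu^2=h^2+\frac{h^2}{\sinh^2h}+\frac{h^3\cosh h}{\sinh^3h}+\frac{h^4}{4\sinh^4h}\le h^2+\frac94 .
\]
Here we used $h\le\sinh h$ and $h^3\cosh h\le\sinh^3h$. The latter holds because $(\cosh h)^{-1/3}\sinh h-h$ vanishes at $0$ and has derivative $\frac23(\cosh h)^{2/3}+\frac13(\cosh h)^{-4/3}-1\ge0$, by the weighted inequality of arithmetic and geometric means. With $\frac{\sinh h}h\ge1+\frac{h^2}6$ and $2ae^{-a}\le2/e$,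
\[
\psi\ge\Big(\frac{\pi^2}2-\frac94-\frac2e-\frac4{e^2}\Big)+\Big(\frac{\pi^2-9/4}6-\frac12-\frac1{2e}\Big)h^2 .
\]
The first bracket exceeds $4.93-2.25-0.75-0.55>0$, and the second exceeds $1.26-0.5-0.19>0$.

\subsection{The case $0\le h\le c$}

Here $Y,Z\ge0$. By \eqref{eq:nu} and $K\frac{\sinh h}h\ge\pi^2$, dropping two nonnegative terms, $\psi\ge\pi^2-e^c\big(\frac{\pi^2}2-2c\big)$. With $r=\frac{\pi^2}4-c$ the subtracted term is $2e^{\pi^2/4}re^{-r}\le2e^{\pi^2/4-1}<2e^{3/2}<9$, since $e^3<20.25$. So $\psi>0$.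

\subsection{The case $0\le c<h$}

Write $h=c+d$ with $d>0$, so $Y\ge0$ and $Z=-d$. By \eqref{eq:nu}, $\nu(Y)+\nu(Z)\le d^2+\frac32\pi^2$. Dropping the term $c\frac h{\sinh h}$, we get $\psi\ge\frac{e^c}2\chi(c,d)$ with
\[
\chi(c,d)=2e^{-c}K\frac{\sinh h}h+4ce^{-c}\cosh h+4c-d^2-\frac32\pi^2 .
\]
We show that $\chi$ is nondecreasing in $d$. We have $K\frac{\sinh h}h=(c^2+\pi^2)\frac{\sinh h}h+h\sinh h$. The function $\frac{\sinh h}h$ is nondecreasing, as its Taylor coefficients are nonnegative, and $(h\sinh h)'=\sinh h+h\cosh h\ge2\sinh h$ because $\tanh h\le h$. Since $e^{-c}\sinh(c+d)=\frac12(e^d-e^{-2c-d})\ge\sinh d$,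
\[
\partial_d\chi\ge4e^{-c}\sinh(c+d)-2d\ge4\sinh d-2d\ge0 .
\]
At $d=0$ we have $h=c$ and $K=2c^2+\pi^2$, and $4ce^{-c}(\sinh c+\cosh c)=4c$. So
\[
\chi(c,0)=8c+2\pi^2e^{-c}\,\frac{\sinh c}c-\frac32\pi^2\ge8c+2\pi^2e^{-c}-\frac32\pi^2 .
\]
Let $c_0=\log(\pi^2/4)$. Then $2\pi^2e^{-c}=8e^{c_0-c}\ge8(1+c_0-c)$, and $c_0=1-\log\frac{4e}{\pi^2}\ge2-\frac{4e}{\pi^2}>0.89$. Hence $\chi(c,0)\ge8+8c_0-\frac32\pi^2>15.12-14.81>0$, and $\psi>0$. This completes the proof of Proposition~\ref{prop:boundary}.

\section{Monotonicity, concavity and range}\label{sec:order}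

By Theorem~\ref{thm:formula}, $\operatorname{Scal}(D)=\Psi(\lambda(D))$, where $\lambda(D)$ is the vector of eigenvalues in any order, $\Psi=\frac14(n^2-1)(n^2-2)-G$, and
\[
G(\lambda)=\sum_{i\ne j}S(\lambda_i,\lambda_i,\lambda_j)+2\sum_{i<j<k}S(\lambda_i,\lambda_j,\lambda_k),\qquad\lambda\in\mathbb R_+^n .
\]
Let $\Sigma=\{\lambda\in\mathbb R_+^n:\sum_i\lambda_i=1\}$. A real matrix is \emph{doubly stochastic} if its entries are nonnegative and all its row and column sums equal $1$. Birkhoff's theorem states that every such matrix is a convex combination of permutation matrices.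

\begin{lemma}\label{lem:schur}
The function $\Psi$ is symmetric and strictly concave on $\Sigma$. If $\lambda\in\Sigma$ and $P$ is doubly stochastic, then $\Psi(P\lambda)\ge\Psi(\lambda)$, with equality only if $P\lambda$ is a permutation of $\lambda$.
\end{lemma}

\begin{proof}
Symmetry follows from that of $S$. Each term of $G$ is $S$ composed with a linear map, so by Theorem~\ref{thm:convex} $D^2G(\lambda)[\xi,\xi]$ is a sum of nonnegative terms. If it vanishes, then $(\xi_i,\xi_i,\xi_j)$ is a multiple of $(\lambda_i,\lambda_i,\lambda_j)$ for all $i\ne j$, so all ratios $\xi_i/\lambda_i$ agree and $\xi$ is a multiple of $\lambda$. If moreover $\sum_i\xi_i=0$, then $\xi=0$. So $G$ has positive second derivative along every segment in $\Sigma$. By Birkhoff's theorem $P\lambda=\sum_\sigma c_\sigma\,\sigma\lambda$ with $c_\sigma\ge0$, $\sum_\sigma c_\sigma=1$, and $\Psi(P\lambda)\ge\sum_\sigma c_\sigma\Psi(\sigma\lambda)=\Psi(\lambda)$. By strict concavity, equality forces all $\sigma\lambda$ with $c_\sigma>0$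 to coincide, and then $P\lambda$ is their common value.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:monotone}]
Let $D_1=\Phi(D_2)$ with $\Phi$ stochastic. Let $(e_i)$ and $(f_j)$ be orthonormal eigenbases of $D_1$ and $D_2$, let $f_jf_j^*$ be the projection onto $f_j$, and put $P_{ij}=\langle e_i,\Phi(f_jf_j^*)e_i\rangle$. Then $P_{ij}\ge0$ because $\Phi$ is positive, $\sum_jP_{ij}=\langle e_i,\Phi(\mathbf 1)e_i\rangle=1$ because $\Phi$ is unital, and $\sum_iP_{ij}=\operatorname{Tr}\Phi(f_jf_j^*)=1$ because $\Phi$ preserves the trace. Applying $\Phi$ to $D_2=\sum_j\lambda_j(D_2)f_jf_j^*$ gives $\lambda(D_1)=P\lambda(D_2)$. By Lemma~\ref{lem:schur}, $\operatorname{Scal}(D_1)\ge\operatorname{Scal}(D_2)$, and equality forces $D_1$ and $D_2$ to have the same eigenvalues with multiplicity, that is, to be unitarily equivalent. Conversely, unitarily equivalent states have the same eigenvalues and the same curvature.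
\end{proof}

Unitality cannot be omitted: for $D_0\in\mathcal S_n$, $D_0\ne\mathbf 1/n$, the map $B\mapsto(\operatorname{Tr}B)D_0$ is positive and trace-preserving and sends $\mathbf 1/n$ to $D_0$, where the curvature is strictly smaller by Theorem~\ref{thm:monotone}.

\begin{proof}[Proof of Theorem~\ref{thm:concave}]
\emph{Strict concavity.} Let $D,D'\in\mathcal S_n$, $0<\theta<1$, $D_\theta=\theta D+(1-\theta)D'$. The eigenvalues of $D_\theta$ are not affine in $\theta$, but diagonal entries in a fixed basis are. Let $(e_i)$ be an orthonormal eigenbasis of $D_\theta$, and let $d,d'\in\Sigma$ be the diagonals of $D,D'$ in this basis, so that $\lambda(D_\theta)=\theta d+(1-\theta)d'$. If $(f_j)$ is an orthonormal eigenbasis of $D$, then $d=P\lambda(D)$ with the doubly stochastic matrix $P_{ij}=|\langle e_i,f_j\rangle|^2$, and the same holds for $d'$ and $D'$. By Lemma~\ref{lem:schur},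
\[
\operatorname{Scal}(D_\theta)\ge\theta\Psi(d)+(1-\theta)\Psi(d')\ge\theta\operatorname{Scal}(D)+(1-\theta)\operatorname{Scal}(D').
\]
Suppose that equality holds throughout. The first equality gives $d=d'$. The second gives that $d$ is a permutation of $\lambda(D)$, so $\sum_id_i^2=\operatorname{Tr}D^2=\sum_{i,j}|\langle e_i,De_j\rangle|^2$ and $D$ is diagonal in the basis $(e_i)$. The same holds for $D'$, so $D=D'$.

\emph{Maximum.} Since $\mathbf 1/n\succ D$ for all $D$, and $\mathbf 1/n$ is unitarily equivalent only to itself, Theorem~\ref{thm:monotone} shows that it is the unique maximizer. There every value of $S$ is $\frac{3n}8$ by \eqref{eq:diagonal}, so $G=\frac{3n}8\big[n(n-1)+\frac13n(n-1)(n-2)\big]=\frac18n^2(n^2-1)$ and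
\[
\operatorname{Scal}(\mathbf 1/n)=\tfrac14(n^2-1)(n^2-2)-\tfrac18n^2(n^2-1)=\tfrac18(n^2-1)(n^2-4).
\]

\emph{Range.} Differentiating $S(tx)=t^{-1}S(x)$ twice at $t=1$ gives $2S(x)=D^2S(x)[x,x]\ge0$, so all terms of $G$ are nonnegative. Let $\varepsilon<1/n$ be the smallest eigenvalue of $D$ and $y\in[1/n,1)$ the largest. Keeping two terms of $G$ and using \eqref{eq:H} with $0<p,q<1$, we get $G\ge H(\varepsilon,y)\ge p(\varepsilon,y)/(2\varepsilon)$. By \eqref{eq:p}, $p(\varepsilon,y)=\frac1{\log(y/\varepsilon)}-\frac\varepsilon{y-\varepsilon}$, hence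
\[
G\ge\frac1{2\varepsilon\log(1/\varepsilon)}-\frac n{2(1-n\varepsilon)}\to\infty\qquad(\varepsilon\to0).
\]
So $\operatorname{Scal}\to-\infty$ uniformly as the smallest eigenvalue tends to $0$. Since $\mathcal S_n$ is connected and $\operatorname{Scal}$ is continuous, the range is the stated half-line.
\end{proof}

\begin{thebibliography}{1}

\bibitem{geometry}
\emph{Geometry of Canonical Correlation on the State Space of a Quantum System},
\texttt{http://www.renyi.hu/\textasciitilde petz/pdf/61.pdf}.

\end{thebibliography}
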